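# Coefficients of functions that omit a sequence of values

## 1. From a slit to a sequence of omitted points

Let $\Delta=\{|z|<1\}$ and consider
$$f_0(z)=\Big(\frac{1+z}{1-z}\Big)^2=1+\frac{4z}{(1-z)^2}=1+\sum_{n\ge1}4n\,z^n .$$
The map $h_0=(1+z)/(1-z)=1+2\sum_{n\ge1}z^n$ carries $\Delta$ onto the right half-plane, so $f_0$ omits the ray $(-\infty,0]$. Its coefficients have size $4n$.

Can we see the order $n$ without computing the coefficients? Write $M(r,f)=\max_{|z|=r}|f|$. Here $M(r,f_0)=\big(\frac{1+r}{1-r}\big)^2$, and Cauchy's estimate $|a_n|\le r^{-n}M(r,f_0)$ with $r=1-\frac1n$ gives only $|a_n|\le 4\cdot(2n)^2=16n^2$, because $(1-\frac1n)^{-n}\le4$ for $n\ge2$. The maximum is the wrong quantity. The mean is the right one: by Parseval,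
$$\frac1{2\pi}\int_0^{2\pi}|f_0(re^{i\theta})|\,d\theta=\frac1{2\pi}\int_0^{2\pi}|h_0|^2d\theta=1+\frac{4r^2}{1-r^2}\le\frac{4}{1-r},$$
and Cauchy's estimate $|a_n|\le r^{-n}\cdot(\text{mean of }|f_0|)$ now gives $|a_n|\le16n$.

The same argument treats every analytic $f$ in $\Delta$ that omits $(-\infty,0]$. Let $h=\sqrt f=\sum c_nz^n$ with $\operatorname{Re}h>0$. For $n\ge1$ we have $c_nr^n=\frac1\pi\int_0^{2\pi}\operatorname{Re}h(re^{i\theta})e^{-in\theta}d\theta$, so $|c_n|\le2\operatorname{Re}c_0$, and the mean of $|f|=|h|^2$ on $|z|=r$ is at most $|c_0|^2+4(\operatorname{Re}c_0)^2\frac{r^2}{1-r^2}=O(\frac1{1-r})$. Hence $a_n=O(n)$.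

Now keep only $0$ and the points $-1,-2,-3,\dots$ of the ray. The values of $f$ may pass between $-k$ and $-k-1$, so $\sqrt f$ need not stay in a half-plane and the argument is gone. Is $a_n=O(n)$ still true? And what if the omitted points have only prescribed moduli and arbitrary arguments?

Here is the precise setting. Let $f(z)=\sum_{n\ge0}a_nz^n$ be analytic in $\Delta$, let $w_0=0$, and let $(w_k)_{k\ge1}$ be complex numbers such that for some constant $K>1$
$$|w_k|\le|w_{k+1}|<K|w_k|\quad(1\le k<\infty),\qquad w_k\to\infty ,\tag{1}$$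
$$\sum_{k\ge1}\Big\{\log\Big|\frac{w_{k+1}}{w_k}\Big|\Big\}^2<\infty .\tag{2}$$
Suppose $f(z)\ne w_k$ for all $z\in\Delta$ and all $k\ge0$. For instance $w_k=-k$ satisfies (2), since $\log\frac{k+1}k\le\frac1k$. The sequence $w_k=e^{k^\alpha}$ with $0<\alpha<\frac12$ satisfies (2), since $(k+1)^\alpha-k^\alpha\le\alpha k^{\alpha-1}$. The sequence $w_k=e^{\sqrt k}$ does not: $\sqrt{k+1}-\sqrt k\ge\frac1{2\sqrt{k+1}}$, and the sum of the squares diverges.

Three results surround the question. If (1) holds and $|w_{k+1}/w_k|\to1$, then $M(r,f)\le C(1-r)^{-2-\varepsilon}$ for every $\varepsilon>0$ (Cartwright), and $a_n=O(n^{1+\varepsilon})$ for every $\varepsilon>0$, which is sharp (Baernstein and Rochberg). If (1) and (2) hold, then $M(r,f)\le C(1-r)^{-2}$, and when all the $w_k$ are positive, (2) is necessary for this (Hayman). These notes prove the coefficient statement with $\varepsilon=0$ under (2).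

**Theorem 1.** Let $f$ omit $w_0=0$ and all $w_k$, where (1) and (2) hold. Then for every real $q\ge1$
$$I_q(r,f):=\frac1{2\pi}\int_0^{2\pi}|f(re^{i\theta})|^q\,d\theta\le A\,(1-r)^{1-2q}\qquad(0<r<1),\tag{3}$$
and the $n$-th coefficient of $f^q$ is $O(n^{2q-1})$. In particular ($q=1$) $a_n=O(n)$. The constants depend only on $q$, $(w_k)$ and $f(0)$.

The order $n$ is best possible: $-f_0(z)=-1-\sum_{n\ge1}4nz^n$ omits $[0,\infty)$.

## 2. Hyperbolic metrics in the logarithmic coordinate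

Hyperbolic metrics $\lambda|dw|$ are normalized to curvature $-1$: $\lambda_\Delta=2/(1-|z|^2)$, and $\Delta\log\lambda=\lambda^2$. On the right half-plane the metric is $1/\operatorname{Re}z$. On the punctured disc $0<|z|<1$ it is $\frac{1}{|z|\log(1/|z|)}$.

**Definition (ultrahyperbolic metric).** A metric $\sigma|dw|$ with $\sigma$ upper semicontinuous is ultrahyperbolic if at each point $w_0$ there is a supporting metric: a smooth metric $e^{\alpha}$ near $w_0$ with $e^\alpha\le\sigma$, equality at $w_0$, and $\Delta\alpha\ge e^{2\alpha}$ (curvature $\le-1$). Example: if $G\subset G_1\cap G_2$, then $\sigma=\max(\lambda_{G_1},\lambda_{G_2})$ is ultrahyperbolic on $G$, since at each point one of the two metrics supports it.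

**Definition (symmetric rearrangement).** For a function $u$ on the circle $\mathbb R/2\pi\mathbb Z$, the symmetric decreasing rearrangement on $[-\pi,\pi]$ is the even function, nonincreasing on $[0,\pi]$, whose sets $\{>t\}$ have the same measure as those of $u$. The symmetric increasing rearrangement is defined likewise with "nondecreasing". Example: $\cos2y$ has symmetric decreasing rearrangement $\cos y$, since both sets $\{>t\}$ have measure $2\arccos t$. Note that $\int(\cos y)'^2=\pi$ while $\int(\cos2y)'^2=4\pi$.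

We use the following textbook facts.

* (S1) Schwarz–Pick; $\lambda$ decreases when the domain increases; $\lambda$ is invariant under coverings.
* (S2) (Landau; Hempel 1979) $\lambda_{01}:=\lambda_{\mathbb C\setminus\{0,1\}}$ satisfies $\lambda_{01}(u)\ge\frac1{|u|(|\log|u||+C_0)}$.
* (S3) (Ahlfors) An ultrahyperbolic metric on a hyperbolic domain is $\le\lambda$.
* (S4) Near an isolated puncture (possibly $\infty$) there is a holomorphic local coordinate $\mathfrak q$, vanishing at the puncture, with $\lambda=|\mathfrak q'|/(|\mathfrak q|\log(1/|\mathfrak q|))$. For the punctured disc, $\mathfrak q=z$.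
* (S5) (Pólya–Szegő, Hardy–Littlewood) On a circle, if $\psi\ge0$ is in $H^1$ with symmetric decreasing rearrangement $\psi^*$, and $V\ge0$ is continuous with symmetric increasing rearrangement $V^\#$, then $\int(\psi^{*\prime})^2\le\int\psi'^2$ and $\int V^\#(\psi^*)^2\le\int V\psi^2$.

**Normalization.** By (1) $w_k\ne0$ for $k\ge1$, and by (2) $\log|w_{k+1}/w_k|\to0$. Drop finitely many $w_k$ and renumber, so that $\log|w_{k+1}/w_k|\le1$ for all $k\ge1$; the function $f$ still omits the remaining values. Let $x_1<x_2<\dots\to\infty$ be the distinct values of $\log|w_k|$, $k\ge1$, and $\delta_j=x_{j+1}-x_j\in(0,1]$. Each $\delta_j$ is one of the numbers $\log|w_{k+1}/w_k|$, so $\sum\delta_j^2<\infty$. Put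
$$D=\mathbb C\setminus\{w_k\}_{k\ge0},\qquad D^*=\mathbb C\setminus\big(\{0\}\cup\{-e^{x_j}\}\big).$$
On the cylinder $\mathcal C=\mathbb R\times\mathbb R/2\pi\mathbb Z\ni\zeta=x+iy=\log w$ put
$$\tilde\lambda=|w|\lambda_D(w),\qquad v=\log\tilde\lambda,\qquad v_*=\log(|w|\lambda_{D^*}(w)).$$
Since $\lambda_D|dw|=\tilde\lambda|d\zeta|$ and $\log|w|$ is harmonic, $\Delta v=e^{2v}$ off the punctures $\log w_k$, and likewise for $v_*$. By symmetry of $D^*$, $v_*$ is even in $y$; its punctures are $(x_j,\pi)$. As $\exp:\exp^{-1}(D)\to D$ is a covering, $\tilde\lambda$ lifts to the hyperbolic metric of the plane domain $\exp^{-1}(D)$; so Schwarz–Pick for $\log f$ reads $|f'/f|\,\tilde\lambda(\log f)\le\frac2{1-|z|^2}$.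

Example: for the slit plane $\mathbb C\setminus(-\infty,0]$ in place of $D$, $\sqrt w$ maps onto the right half-plane, so with $|y|<\pi$
$$|w|\lambda(w)=\frac{|w|\cdot\frac12|w|^{-1/2}}{\operatorname{Re}\sqrt w}=\tfrac12\sec\tfrac y2 .$$

A first lower bound: $\lambda_D(w)\ge|w_k|^{-1}\lambda_{01}(w/w_k)$ by (S1). If $x\in[x_j,x_{j+1}]$ choose $k$ with $\log|w_k|=x_j$, so $|\log|w/w_k||\le1$; if $x<x_1$ choose $\log|w_k|=x_1$. By (S2)
$$\tilde\lambda\ge c_0:=\tfrac1{1+C_0}\ (x\ge x_1),\qquad\tilde\lambda\ge\frac1{x_1-x+C_0}\ (x<x_1).\tag{4}$$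

## 3. Supersolutions, and why pointwise bounds lose

All our estimates of means go through one comparison. Let $P_0(z)=\operatorname{Re}\frac{1+z}{1-z}=\frac{1-|z|^2}{|1-z|^2}$ and, for $s>1$, $\Phi_s(r)=\frac1{2\pi}\int_0^{2\pi}P_0(re^{i\theta})^sd\theta$.

**Lemma 2.** Let $s>1$, and let $u\ge0$ be $C^2$ in $\Delta$ with
$$\Delta u\le\frac{4s(s-1)}{(1-|z|^2)^2}\,u.\tag{5}$$
Then
$$\frac1{2\pi}\int_0^{2\pi}u(re^{i\theta})\,d\theta\le u(0)\,\Phi_s(r)\le C_s\,u(0)(1-r)^{1-s}.\tag{6}$$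

*Proof.* Since $P_0$ is the real part of a conformal map onto the right half-plane, $|\nabla\log P_0|=\lambda_\Delta=\frac2{1-|z|^2}$; as $P_0$ is harmonic, $\Delta P_0^s=s(s-1)P_0^s|\nabla\log P_0|^2=\frac{4s(s-1)}{(1-|z|^2)^2}P_0^s$. Taking circular means, $\frac1r(r\Phi_s')'=\frac{4s(s-1)}{(1-r^2)^2}\Phi_s$ and $\Phi_s(0)=1$. The mean $m$ of $u$ satisfies $\frac1r(rm')'\le\frac{4s(s-1)}{(1-r^2)^2}m$. So $(r(m'\Phi_s-m\Phi_s'))'=(rm')'\Phi_s-m(r\Phi_s')'\le0$. The bracket $r(m'\Phi_s-m\Phi_s')$ vanishes at $r=0$, hence is $\le0$, and $m/\Phi_s$ is nonincreasing. This is the first inequality.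

For the second, if $r\le\frac12$ then $P_0\le3$. If $r\ge\frac12$ and $|\theta|\le\pi$, then $|1-re^{i\theta}|^2=(1-r)^2+4r\sin^2\frac\theta2\ge(1-r)^2+\frac{2\theta^2}{\pi^2}$, so $\int|1-re^{i\theta}|^{-2s}d\theta\le C_s(1-r)^{1-2s}$; multiply by $(1-r^2)^s\le2^s(1-r)^s$. $\square$

As $f$ has no zeros, $|f|^q$ is smooth, and by Schwarz–Pick
$$\Delta|f|^q=q^2|f|^{q}\,|f'/f|^2\le\frac{4q^2}{(1-|z|^2)^2}\,|f|^q\,\tilde\lambda^{-2},\tag{7}$$
with $\tilde\lambda$ evaluated at $\log f$. The obvious attempt is to insert a pointwise lower bound for $\tilde\lambda$. Try it for the full slit: $\tilde\lambda=\frac12\sec\frac y2\ge\frac12$, so for $q=1$ the right side is at most $\frac{16}{(1-|z|^2)^2}|f|$. This is (5) with $s_0(s_0-1)=4$, $s_0=\frac{1+\sqrt{17}}2$, and Lemma 2 gives the mean $O((1-r)^{-(\sqrt{17}-1)/2})$. The exponent is about $1.56$; we know that the truth is $1$. So the attempt fails already for the slit: it treats all points as if $\tilde\lambda$ were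 as small as it is at $y=0$.

The repair, still for the slit plane, is to average a function that knows about $y$. Let $P=\operatorname{Re}\sqrt w=e^{x/2}\cos\frac y2$. As above, in the coordinate $\zeta$,
$$\Delta P^s=s(s-1)\tilde\lambda^2P^s.$$
Hence $u=P(f)^s$ satisfies (5). Take $s=2$: the mean of $P(f)^2$ is $O(\frac1{1-r})$. But $|f|\tilde\lambda^{-2}=4e^x\cos^2\frac y2=4P^2$, so by (7) the mean $I_1$ of $|f|$ satisfies $\frac1r(rI_1')'\le C(1-r)^{-3}$; integrating twice gives $I_1=O(\frac1{1-r})$, the correct order.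

For the domain $D$ we therefore look for positive functions $g$ on $\mathcal C$, off the punctures, with
$$\Delta g\le\mu\tilde\lambda^2g,\qquad\mu=s(s-1),\tag{8}$$
which we call supersolutions; then $u=g(\log f)$ satisfies (5). We shall build one for each height $X$: it will satisfy $g_X\ge c\,\tilde\lambda^{-2}$ for $X\le x\le X+1$ and $g_X(\log f(0))\le Ce^{-pX}$ with $p=\frac s2$. On the slit plane $e^{-pX}P^s$ does this for $s\le2$, because at $X\le x$ it is at least $\cos^s\frac y2\ge\cos^2\frac y2=\frac14\tilde\lambda^{-2}$. In general, how fast a solution of $\Delta g=\mu\tilde\lambda^2g$ must grow in $x$ is governed by the lowest eigenvalue, on each circle, of $-\frac{d^2}{dy^2}+\mu\tilde\lambda(x,y)^2$ (Carleman's method). For the slit this eigenvalue is $\frac{s^2}4$. For $D$ we need $\frac{s^2}4$ minus an error that is integrable in $x$, and we control $\tilde\lambda$ by comparing $D$ with $D^*$.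

One more choice matters. For $q=1$ we shall sum $e^{X}\cdot e^{-pX}$ over integers $X\le\log M(r,f)$. With $s=2$, $p=1$, the sum would consist of about $\log M$ equal terms and this argument would lose a logarithm. With $p<1$ the sum is geometric and comparable to its last term, so the bound $M(r,f)\le C(1-r)^{-2}$ closes the argument. So we want $s<2$. Fix
$$c=1.03,\quad\gamma=0.02,\quad b=1.01,\quad s=1+\tfrac{1+\gamma}c=\tfrac{205}{103}<2,\quad p=\tfrac s2<1,\quad\mu=s(s-1)<1.972.$$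
So $c(s-1)=1+\gamma$ and $1<b<1+\gamma$. $C$ denotes positive constants that may change from line to line; absolute constants may depend on these parameters and on $C_0$.

## 4. Symmetrization on circles

**Lemma 3.** If $x\notin\{x_j\}$ and $E\subset\mathbb R/2\pi\mathbb Z$ is measurable, $|E|=2\theta$, then $\int_Ev(x,y)\,dy\ge\int_{-\theta}^{\theta}v_*(x,y)\,dy$.

The proof is a maximum principle for the difference of the two sides, first for finitely many punctures.

**Step 1: the finite problem.** This step sets up a continuous function whose positivity we shall refute. Let $n\ge1$, $D_n=\mathbb C\setminus\{0,w_1,\dots,w_n\}$, $D_n^*=\mathbb C\setminus\{0,-|w_1|,\dots,-|w_n|\}$,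
$$\nu=-\log(|w|\lambda_{D_n}),\qquad\nu_*=-\log(|w|\lambda_{D_n^*}).$$
Then $\Delta\nu=-e^{-2\nu}$, $\Delta\nu_*=-e^{-2\nu_*}$ off punctures, and $\nu_*$ is even in $y$. By (S4), near a puncture on $\mathcal C$, at distance $\varrho$ from it,
$$\nu=\log|\mathfrak q|+\log\log\tfrac1{|\mathfrak q|}-\log|\mathfrak q'|=\log\varrho+\log\log\tfrac1\varrho+O(1),$$
with $\mathfrak q$ a local coordinate in $\zeta$ and $\mathfrak q'=d\mathfrak q/d\zeta$. In particular $\nu\to-\infty$ at punctures. At the puncture $w=0$, $\mathfrak q=\alpha w(1+O(w))$ with $\alpha\ne0$, so $|w\,d\mathfrak q/dw|/|\mathfrak q|\to1$ and $\log\frac1{|\mathfrak q|}=|x|+O(1)$. The same holds at $w=\infty$ with $1/w$. Hence $\nu,\nu_*=\log|x|+o(1)$, uniformly in $y$, as $x\to\pm\infty$.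

Let $\nu^\#(x,\cdot)$ be the symmetric decreasing rearrangement of $\nu(x,\cdot)$, and for $0\le\theta\le\pi$
$$T(x,\theta)=\max_{|E|=2\theta}\int_E\nu(x,y)\,dy=\int_{-\theta}^\theta\nu^\#dy,\qquad\mathcal D(x,\theta)=T(x,\theta)-\int_{-\theta}^\theta\nu_*(x,y)\,dy.$$
The map $x\mapsto\nu(x,\cdot)$ is continuous into $L^1$: near a puncture $(\hat x,y_0)$ we have $\varrho\ge|y-y_0|$, so $|\nu(x,y)|\le C(1+\log^+\frac1{|y-y_0|})$, and dominated convergence applies. The same holds for $\nu_*$. Since $|T(x,\theta)-T(x',\theta)|\le\|\nu(x,\cdot)-\nu(x',\cdot)\|_1$ and $T(x,\cdot)$ is continuous, $\mathcal D$ is continuous on $\mathbb R\times[0,\pi]$. Also $\mathcal D(x,0)=0$, and $\mathcal D\to0$ uniformly in $\theta$ as $x\to\pm\infty$. Suppose $\mathcal D>0$ somewhere. Then $\mathcal D$ has a maximum $M>0$, attained at some $(\hat x,\hat\theta)$ with $\hat\theta>0$.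

**Step 2: an inequality on one circle.** This step turns positivity of $\mathcal D$ into an inequality between the masses $\int e^{-2\nu_*}$ and $\int e^{-2\nu^\#}$. The function $\nu^\#(x,\cdot)$ is continuous into $[-\infty,\infty)$: a jump from $\alpha$ down to $\beta$ would force $|\{\beta<\nu<\alpha\}|=0$, but this set is open and, by the intermediate value theorem on the circle, nonempty. Let $0<\theta\le\pi$ with $\nu^\#(x,\theta)>-\infty$ and $\nu_*(x,\cdot)$ finite on $[0,\theta]$. By convexity of the exponential, $e^{-2\nu_*}-e^{-2\nu^\#}\ge2e^{-2\nu^\#}(\nu^\#-\nu_*)$, and $\mathcal D_\theta=2(\nu^\#-\nu_*)$ because $\nu^\#$ and $\nu_*$ are even. Hence, integrating by parts with $\mathcal D(x,0)=0$,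
$$\int_{-\theta}^\theta(e^{-2\nu_*}-e^{-2\nu^\#})dy\ge\int_0^\theta2e^{-2\nu^\#}\mathcal D_\theta\,dy=2e^{-2\nu^\#(x,\theta)}\mathcal D(x,\theta)-\int_0^\theta\mathcal D\,d(2e^{-2\nu^\#}),\tag{9}$$
where $e^{-2\nu^\#}$ is continuous and nondecreasing on $[0,\theta]$. If moreover $\mathcal D(x,\cdot)\le\mathcal D(x,\theta)$ on $[0,\theta]$ and $\mathcal D(x,\theta)>0$, then the last integral is at most $\mathcal D(x,\theta)\big(2e^{-2\nu^\#(x,\theta)}-2e^{-2\nu^\#(x,0)}\big)$, and the right side of (9) is $\ge2e^{-2\nu^\#(x,0)}\mathcal D(x,\theta)>0$.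

**Step 3: no maximum with $\hat\theta<\pi$.** Here we show that $T$ has large circular means at $(\hat x,\hat\theta)$, which contradicts (9). First choose a good extremal set $E$. If $\nu(\hat x,\cdot)$ is constant, there are no punctures on the circle; let $E$ be an open arc of length $2\hat\theta$. Otherwise the level sets of $\nu(\hat x,\cdot)$ are finite. Indeed $\nu$ is real-analytic off punctures (locally $\lambda=2|\psi'|/(1-|\psi|^2)$ with $\psi$ holomorphic and locally injective). If there are no punctures on the circle, this suffices. If there are, $\nu\to-\infty$ at the ends of each complementary arc, so $\nu$ is nonconstant on each such arc and its level sets are compact in the arc. Since level sets are null, $t\mapsto|\{\nu(\hat x,\cdot)>t\}|$ is continuous, and since $0<2\hat\theta<2\pi$ there is a real $t$ with $|\{\nu(\hat x,\cdot)>t\}|=2\hat\theta$. This open set has its boundary in the finite set $\{\nu=t\}$ (near a puncture $\nu<t$, so punctures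 are interior to the complement). Let $E$ be $\{\nu>t\}$ with the isolated points of its complement added. Then $E$ is a union of $N\ge1$ open arcs separated by gaps of positive length, $\bar E\subset\{\nu\ge t\}$ avoids punctures, and $\int_E\nu=T(\hat x,\hat\theta)$.

For small $\alpha>0$ put $\mathcal U=(E-\alpha)\cup(E+\alpha)$ and $\mathcal I=(E-\alpha)\cap(E+\alpha)$. Each arc of $E$ is lengthened, respectively shortened, by $\alpha$ at both ends, so $|\mathcal U|=|E|+2N\alpha$ and $|\mathcal I|=|E|-2N\alpha$. Choose $\mathcal S\subset\mathcal U\setminus\mathcal I$ with $|\mathcal S|=2(N-1)\alpha$, and let $E_2=\mathcal U\setminus\mathcal S$, $E_1=\mathcal I\cup\mathcal S$. Then $|E_2|=|E|+2\alpha$, $|E_1|=|E|-2\alpha$, and $1_{E_1}+1_{E_2}=1_{\mathcal U}+1_{\mathcal I}=1_{E-\alpha}+1_{E+\alpha}$. So, for $x$ near $\hat x$,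
$$T(x,\hat\theta+\alpha)+T(x,\hat\theta-\alpha)\ge\int_E[\nu(x,y+\alpha)+\nu(x,y-\alpha)]\,dy.\tag{10}$$
Put $(x,\alpha)=(\hat x+r\cos\phi,\,r\sin\phi)$ and integrate over $0<\phi<\pi$ with the factor $\frac1{2\pi}$. On the left we get the mean of $T$ over the circle of radius $r$ about $(\hat x,\hat\theta)$; on the right, the integral over $y\in E$ of the mean of $\nu$ over the circle of radius $r$ about $(\hat x,y)$. As $\nu$ is smooth near the compact set $\{\hat x\}\times\bar E$, the latter mean is $\nu+\frac{r^2}4\Delta\nu+o(r^2)$ uniformly. So the mean of $T$ is at least $T(\hat x,\hat\theta)-\frac{r^2}4\int_Ee^{-2\nu}dy+o(r^2)$.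

Near $(\hat x,\hat\theta)$ the function $\int_{-\theta}^\theta\nu_*dy$ is smooth in $(x,\theta)$, since the punctures of $\nu_*$ lie on $y=\pi$. Its second $\theta$-derivative is $2\partial_y\nu_*(x,\theta)=\int_{-\theta}^\theta\partial_y^2\nu_*dy$ by evenness, so its Laplacian is $\int_{-\theta}^\theta\Delta\nu_*dy=-\int_{-\theta}^\theta e^{-2\nu_*}dy$. The circular mean of $\mathcal D$ is at most $\mathcal D(\hat x,\hat\theta)$, and $\int_Ee^{-2\nu}dy=\int_{-\hat\theta}^{\hat\theta}e^{-2\nu^\#}dy$. Dividing by $r^2/4$ and letting $r\to0$ gives $\int_{-\hat\theta}^{\hat\theta}(e^{-2\nu_*}-e^{-2\nu^\#})dy\le0$, which contradicts (9): there $\nu^\#(\hat x,\hat\theta)>-\infty$ because $\hat\theta<\pi$, and $\mathcal D(\hat x,\cdot)\le\mathcal D(\hat x,\hat\theta)$.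

**Step 4: no maximum with $\hat\theta=\pi$ on a circle without punctures.** Here a second derivative in $x$ is enough. Let $\hat x\notin\{\log|w_k|\}_{k\le n}$. Then $d(x):=\mathcal D(x,\pi)=\int(\nu-\nu_*)dy$ over the whole circle is smooth near $\hat x$, the $\partial_y^2$ terms integrate to $0$, and $0\ge d''(\hat x)=\int(e^{-2\nu_*}-e^{-2\nu})dy>0$ by (9), a contradiction.

**Step 5: no maximum with $\hat\theta=\pi$ on a circle with punctures.** We compute the jump of $d'$ and then use a differential inequality. Let $\hat x=\log|w_k|$. For $x\ne\hat x$ near $\hat x$, $d''=\int(e^{-2\nu_*}-e^{-2\nu})dy$ is integrable in $x$, because $\int\frac{\varrho\,d\varrho}{\varrho^2\log^2(1/\varrho)}$ converges at $0$ (cusps have finite area). So $d'(\hat x\pm)$ exist. The flux $\oint\partial_\varrho\nu\,ds$ over small circles about a puncture tends to $2\pi$: $\log|\mathfrak q|$ is $\log\varrho$ plus a harmonic function and contributes $2\pi$; the harmonic function $\log|\mathfrak q'|$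 contributes $0$; and $|\nabla\log\log\frac1{|\mathfrak q|}|=O\big(\frac1{\varrho\log(1/\varrho)}\big)$ contributes $o(1)$. Green's formula on $\{|x-\hat x|<h\}$ minus small discs, as the radii tend to $0$, gives
$$\int\nu_x(\hat x+h,y)dy-\int\nu_x(\hat x-h,y)dy=2\pi m-\int\!\!\int_{|x-\hat x|<h}e^{-2\nu},$$
where $m\ge1$ is the number of punctures of $D_n$ on $|w|=|w_k|$. For $\nu_*$ the same holds with one puncture. Letting $h\to0$, $d'(\hat x+)-d'(\hat x-)=2\pi(m-1)$. At a maximum $d'(\hat x-)\ge0\ge d'(\hat x+)$. If $m\ge2$ this is a contradiction. If $m=1$, both one-sided derivatives vanish.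

So let $m=1$ and put $\eta(r)=M-d(\hat x+r)\ge0$ for $r>0$; then $\eta(0)=\eta'(0+)=0$. Apply (9) with $\theta=\pi$ at $x=\hat x+r$, using $\mathcal D\le M$ in the last integral. With $\Lambda=e^{-2\nu^\#(x,\pi)}=\max_y(|w|\lambda_{D_n})^2$ it gives $d''\ge2\Lambda d-M(2\Lambda-2e^{-2\nu^\#(x,0)})$, that is, $\eta''\le2\Lambda\eta-2Me^{-2\nu^\#(x,0)}$. By (S4), near the puncture $|w|\lambda_{D_n}\le\frac C{\varrho\log(1/\varrho)}$ with $\varrho\ge r$, and away from it $|w|\lambda_{D_n}$ is bounded; so $\Lambda\le\frac{C'}{r^2\log^2(1/r)}$ for small $r$. Also $e^{-2\nu^\#(x,0)}=\min_y(|w|\lambda_{D_n})^2\ge c'>0$. So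
$$\eta''\le\frac{2C'\eta}{r^2\log^2(1/r)}-2Mc'\qquad(0<r\le r_0).$$
Let $\sigma=\sup_{0<r\le r_0}\eta/r$, which is finite since $\eta(0)=\eta'(0+)=0$. Then $\eta''\le\frac{2C'\sigma}{r\log^2(1/r)}$. Since $\int_0^r\frac{d\varrho}{\varrho\log^2(1/\varrho)}=\frac1{\log(1/r)}$, we get $\eta'\le2C'\sigma/\log\frac1{r_0}$ and, integrating again, $\sigma\le2C'\sigma/\log\frac1{r_0}$. Here $C'$ does not depend on $r_0$, so for small $r_0$ this gives $\sigma=0$, $\eta\equiv0$ on $(0,r_0]$, and then $0\le-2Mc'$, a contradiction.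

Hence $\mathcal D\le0$. With $v_n=-\nu$, $v_{*,n}=-\nu_*$ this says $\int_Ev_n\ge\int_{-\theta}^\theta v_{*,n}$ whenever $|E|=2\theta$.

**Step 6: passage to infinitely many punctures.** This step shows $\lambda_{D_n}\uparrow\lambda_D$ on $D$. Monotonicity and $\lambda_{D_n}\le\lambda_D$ are (S1). Let $F_n:\Delta\to D_n$ be the universal covering with $F_n(0)=w$ and $F_n'(0)=2/\lambda_{D_n}(w)\ge2/\lambda_D(w)>0$. The $F_n$ omit $0$ and $w_1$ and fix the value at $0$, so by Montel's theorem a subsequence converges locally uniformly to a holomorphic $F$, nonconstant since $F'(0)>0$. By Hurwitz $F$ omits every $w_k$. By Schwarz–Pick, $\lim2/\lambda_{D_n}(w)=F'(0)\le2/\lambda_D(w)$, which gives the claim. Likewise for $D^*$. So $\int_Ev\ge\int_Ev_n\ge\int_{-\theta}^\theta v_{*,n}\to\int_{-\theta}^\theta v_*$ by monotone convergence. $\square$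

## 5. A lower bound for the symmetrized metric

Let $S=\{|y|<\pi\}$, $t=\pi-|y|$, and let
$$a=\log\lambda_S=\log(\tfrac12\sec\tfrac y2)=\log\frac1{2\sin(t/2)},\qquad\Delta a=e^{2a}.$$
This is the slit-plane metric. By (S1), $v_*\le a$ on $S$; we need a reverse inequality. A bound $v_*\ge a-C$ with constant $C$ would be useless, because the growth argument integrates the losses over all $x$. The loss must be integrable in $x$, and the only resource is $\sum\delta_j^2<\infty$. The idea is to lower $a$ to $a_1=a-\frac12\log(1+Q)$, where $Q$ is about $\delta_j/t$ near the $j$-th gap, so that $a_1$ becomes smaller than $v_*$ there, while $a_1$ keeps curvature $\le-1$.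

Let $\rho=\delta_j$ on $[x_j,x_{j+1})$, $\rho=1$ on $[x_1-1,x_1)$, $\rho=0$ for $x<x_1-1$. Then $0\le\rho\le1$ and $\int\rho=1+\sum\delta_j^2<\infty$. Put
$$\vartheta(x)=\int\rho(x')|x-x'|^{b-2}e^{-|x-x'|/2}dx'.$$
As $b-2>-1$, the kernel is integrable, so $\vartheta$ is continuous, bounded, positive, and $\int_{\mathbb R}\vartheta\,dx<\infty$. This $\vartheta$ will be the loss.

**Step 1: the function $Q$.** This step builds a metric of curvature $\le-1$ on $S$. For $x'\in\mathbb R$, $d=x-x'$ and $Z=e^{(\zeta-x')/2}$ put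
$$\Pi^\pm_{x'}=\operatorname{Re}\frac1{Z\mp i}=\frac{\operatorname{Re}Z}{|Z\mp i|^2}=\frac{\cos(y/2)}{2(\cosh(d/2)\mp\sin(y/2))}.$$
Since $Z$ maps $S$ onto the right half-plane, $\Pi^\pm=\operatorname{Re}W$ with $W$ a conformal map of $S$ onto the right half-plane, so $\lambda_S=|W'|/\operatorname{Re}W$ and $\Delta(\Pi^\pm)^2=2|W'|^2=2\lambda_S^2(\Pi^\pm)^2$. With an absolute constant $C_Q$ to be fixed in Step 4, put
$$Q=C_Q\int\rho(x')\big[(\Pi^+_{x'})^2+(\Pi^-_{x'})^2\big]dx',\qquad a_1=a-\tfrac12\log(1+Q).$$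
$Q$ is smooth on $S$ (on compact sets the integrand and its derivatives are bounded, uniformly in $x'$), $\Delta Q=2e^{2a}Q$, and
$$\Delta a_1=e^{2a}-\frac{\Delta Q}{2(1+Q)}+\frac{|\nabla Q|^2}{2(1+Q)^2}\ge e^{2a}\Big(1-\frac Q{1+Q}\Big)=\frac{e^{2a}}{1+Q}=e^{2a_1}.$$

**Step 2: $Q$ from above.** This bounds the loss. Let $y\ge0$; the case $y<0$ is symmetric. Then $\Pi^-\le\Pi^+=\frac{\sin(t/2)}{2(\cosh(d/2)-\cos(t/2))}$. As $\cosh\frac d2-1\ge\frac{d^2}8$ and $1-\cos\frac t2=2\sin^2\frac t4\ge\frac{t^2}{2\pi^2}$, we have $\Pi^+\le\frac{Ct}{d^2+t^2}$ for $|d|\le4$, and $\Pi^+\le Ce^{-|d|/2}$ for $|d|>4$. Hence $t^b(\Pi^+)^2\le C|d|^{b-2}e^{-|d|/2}$. For $|d|\le4$ this follows from $t^{b+2}|d|^{2-b}\le(d^2+t^2)^2$, as $t$ and $|d|$ are both at most $(d^2+t^2)^{1/2}$; for $|d|>4$ it holds since $|d|^{2-b}e^{-|d|/2}$ is bounded. Integrating against $\rho$,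
$$Q(x,y)\le C\,C_Q\,\vartheta(x)\,t^{-b}.\tag{11}$$

**Step 3: $Q$ from below near the gaps.** This makes $a_1$ small where it must be. For $|d|\le1$, $0<t\le\pi$, $y\ge0$ we have $\cosh\frac d2-1\le\frac{d^2}7$, $1-\cos\frac t2\le\frac{t^2}8$ and $\sin\frac t2\ge\frac t\pi$, so $\Pi^+\ge\frac7{2\pi}\frac t{d^2+t^2}\ge\frac t{d^2+t^2}$. If $x\in[x_j,x_{j+1}]$ and $t\le\delta_j$, the gap contains an interval of length $\ge\frac{\delta_j}2\ge\frac t2$ ending at $x$. For $0\le r\le\frac t2$, $(t^2+r^2)^2\le\frac{25}{16}t^4$. Thus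
$$Q\ge C_Q\delta_j\int_0^{t/2}\frac{t^2\,dr}{(t^2+r^2)^2}\ge C_Q\frac{8\delta_j}{25t}\ge C_Q\frac{\delta_j}{4t},$$
and since $e^a\le\frac\pi{2t}$ and $e^{a_1}\le e^aQ^{-1/2}$,
$$e^{a_1}\le\tfrac\pi{\sqrt{C_Q}}(t\delta_j)^{-1/2}\qquad(x\in[x_j,x_{j+1}],\ t\le\delta_j).\tag{12}$$
At $x=x_1$ we use $\rho=1$ on $[x_1-1,x_1)$: with $r=tu$, $Q\ge C_Q\int_0^1\frac{t^2dr}{(t^2+r^2)^2}\ge\frac{C_Q}t\int_0^{1/\pi}\frac{du}{(1+u^2)^2}\ge\frac{C_Q}{4\pi t}$, so
$$e^{a_1}\le\pi^{3/2}C_Q^{-1/2}t^{-1/2}\qquad(x=x_1,\ 0<t\le\pi).\tag{13}$$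

**Step 4: comparison.** Here we show $a_1\le v_*$ away from the gaps by (S3). Work in $\tilde D^*=\{\zeta\in\mathbb C:e^\zeta\in D^*\}$, whose hyperbolic metric is $e^{v_*}$. Let $N_j=\{x_j\le x\le x_{j+1},\ 0\le t\le\delta_j\}$ and $U=\{\zeta\in S:x>x_1\}\setminus\bigcup N_j$, an open set since the closed sets $N_j$ are locally finite. By (S1), comparing with the plane minus $x_j\pm i\pi$, $x_{j+1}\pm i\pi$ (same sign as $y$), $e^{v_*}\ge\delta_j^{-1}\lambda_{01}(u)$ with $u=(\zeta-x_j\mp i\pi)/\delta_j$. For $\zeta\in N_j\cap S$ we have $|u|\le\sqrt2$, where $|u|(|\log|u||+C_0)$ is bounded, so $\lambda_{01}(u)\ge c_4$ with an absolute $c_4>0$ by (S2), and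
$$v_*\ge\log(c_4/\delta_j)\quad\text{in }N_j\cap S.\tag{14}$$
On the vertical sides $x\in\{x_j,x_{j+1}\}$, $t=\tau\delta_j\le\delta_j$, we have $|u|=\tau$ or $|1-u|=\tau$; since $\lambda_{01}(u)=\lambda_{01}(1-u)$,
$$e^{v_*}\ge\frac1{\delta_j\tau(\log\frac1\tau+C_0)}.\tag{15}$$
At $x=x_1$, comparison with $\mathbb C\setminus\{x_1\pm i\pi\}$, whose punctures are $2\pi$ apart, gives
$$e^{v_*}\ge\frac1{t(\log\frac{2\pi}t+C_0)}.\tag{16}$$

The $N_j$ cover a neighborhood of $\partial S\cap\{x\ge x_1\}$ relative to $\{\zeta\in\bar S:x\ge x_1\}$, so $\partial U\subset S$. A point of $\partial U$ lies on the top $t=\delta_j$ of some $N_j$, or on a vertical side of some $N_j$ with $0<t\le\delta_j$, or on $\{x=x_1,\ t\ge\delta_1\}$. On tops, compare (12), which reads $e^{a_1}\le\frac\pi{\sqrt{C_Q}}\delta_j^{-1}$, with (14). On sides, compare (12), which reads $e^{a_1}\le\frac\pi{\sqrt{C_Q}}\delta_j^{-1}\tau^{-1/2}$, with (15) for the same $j$; the function $\sqrt\tau(\log\frac1\tau+C_0)$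 is bounded on $0<\tau\le1$. On $x=x_1$ compare (13) with (16); the function $\sqrt t(\log\frac{2\pi}t+C_0)$ is bounded on $0<t\le\pi$. So $a_1\le v_*$ on $\partial U$ if the absolute constant $C_Q$ is large. Fix it so.

Let $u=\max(a_1,v_*)$ on $U$ and $u=v_*$ on $\tilde D^*\setminus U$. At a point of $\partial U$ the upper limit of $u$ is at most $\max(a_1,v_*)=v_*$, so $u$ is upper semicontinuous. On $U$ a supporting metric is $e^{a_1}$ or $e^{v_*}$; at points outside $U$, $e^{v_*}$ is one, since $u\ge v_*$ everywhere. So $e^u$ is ultrahyperbolic on $\tilde D^*$, and by (S3) $u\le v_*$: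
$$v_*\ge a-\tfrac12\log(1+Q)\quad\text{on }U.\tag{17}$$

**Lemma 4.** There is an absolute $C_1$ such that, for $x>x_1$, $x\notin\{x_j\}$, with $t=\pi-\theta$,
$$\int_0^\theta(v_*-a)\,dy\ge-C_1\min(\vartheta t^{1-b},\vartheta^{1/b})\ (0<\theta<\pi),\qquad\ge-C_1\vartheta\theta\ (0<\theta\le\tfrac\pi2).\tag{18}$$
Moreover $\tilde\lambda(x,y)\ge\frac12(1+C\vartheta(x))^{-1/2}$ for $x>x_1$, with $C$ absolute.

*Proof.* Let $x\in(x_j,x_{j+1})$. Where $\tau=\pi-y>\delta_j$ we are in $U$ and use (17) and (11). Where $\tau\le\delta_j$ we use (14) and $a\le\log\frac\pi{2\tau}$. So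
$$\int_0^\theta(v_*-a)\,dy\ge-\tfrac12\int_t^\pi\log(1+C\vartheta\tau^{-b})\,d\tau-1_{[t<\delta_j]}\int_0^{\delta_j}\Big(\log\frac{\delta_j}\tau+C\Big)d\tau.$$
The first integral is at most $C\vartheta\int_t^\infty\tau^{-b}d\tau=C\vartheta t^{1-b}$, and also at most $\int_0^\infty\log(1+C\vartheta\tau^{-b})d\tau=C\vartheta^{1/b}$, by the substitution $\tau=(C\vartheta)^{1/b}\sigma$; both use $b>1$. The second term is at most $C\delta_j1_{[t<\delta_j]}$. On the gap, $|x-x'|\le\delta_j\le1$, so $\vartheta(x)\ge e^{-1/2}\delta_j\cdot\delta_j\cdot\delta_j^{b-2}=e^{-1/2}\delta_j^b$. Hence $\delta_j\le C\vartheta^{1/b}$, and for $t<\delta_j$, $\delta_j=\delta_j^b\delta_j^{1-b}\le C\vartheta t^{1-b}$. This proves the first bound. For $\theta\le\frac\pi2$ we have $t\ge\frac\pi2>\delta_j$, only the first region occurs, and there the integrand is $\ge-C\vartheta$.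

For the last claim, apply Lemma 3 to arcs $E$ about $y$, divide by $|E|$ and let $|E|\to0$: for $x\ne x_j$, $v(x,y)\ge v_*(x,0)\ge\log\frac12-\frac12\log(1+Q(x,0))$ by (17), since $(x,0)\in U$. Use (11) at $t=\pi$. For $x=x_j$ use continuity of $v$ (off punctures) and of $\vartheta$. $\square$

Let $v^\#(x,\cdot)$ be the symmetric increasing rearrangement of $v(x,\cdot)$ on $[-\pi,\pi]$. Since $\int_{-\theta}^\theta v^\#=\min_{|E|=2\theta}\int_Ev$ and $v_*$ is even, Lemma 3 shows that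
$$B(\theta):=\int_0^\theta(v^\#-a)\,dy\quad\text{satisfies the lower bounds (18)}.\tag{19}$$

## 6. The lowest eigenvalue on a circle

Let
$$E_0(x)=\inf\frac{\int(\psi'^2+\mu\tilde\lambda(x,y)^2\psi^2)\,dy}{\int\psi^2dy}\quad\text{over }0\ne\psi\in H^1(\mathbb R/2\pi\mathbb Z).$$
In the model $v=a$ the potential is $\frac{s(s-1)}4\sec^2\frac y2$, and $\psi=\cos^s\frac y2$ satisfies
$$\psi''=\tfrac{s(s-1)}4\cos^{s-2}\tfrac y2-\tfrac{s^2}4\cos^s\tfrac y2,\qquad\text{that is,}\quad-\psi''+\tfrac{s(s-1)}4\sec^2\tfrac y2\,\psi=\tfrac{s^2}4\psi .$$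

**Proposition 5.** There is an absolute $K_1$ with $E_0(x)\ge\frac{s^2}4-K_1\vartheta(x)$ for $x>x_1$, $x\notin\{x_j\}$.

One would first linearize. With $\beta=v-a$ one has $e^{2v}\ge e^{2a}(1+2\beta)$, and for a normalized ground state $\psi$ one hopes to bound $\int(\psi'^2+\mu e^{2a}\psi^2)$ below by $\frac{s^2}4$ and $\int e^{2a}\psi^2\beta$ below by $-C\vartheta$, using (19). But $v$ is continuous on the whole circle, so $\psi(\pi)>0$. Since $e^{2a}$ behaves like $t^{-2}$ and $\beta\to-\infty$ as $t\to0$, the first integral is $+\infty$ and the second is $-\infty$. The way past this is to keep the logarithm: put the eigenvalue equation in Riccati form, solve it for $v$, and bound a logarithm by a tangent line whose slope depends on the solution itself.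

*Proof.* Fix $x$. By (S5), $E_0$ does not increase if $v$ is replaced by $v^\#$ (test functions may be taken $\ge0$). So let $v=v^\#$: continuous, even, nondecreasing on $[0,\pi]$; $V=\mu e^{2v}$. Let $E>0$ be the lowest eigenvalue and $\psi>0$ the ground state, $-\psi''+V\psi=E\psi$. By (S5) the symmetric decreasing rearrangement of $\psi$ is also a ground state, so by uniqueness $\psi$ is even and nonincreasing on $[0,\pi]$. Suppose
$$\mathcal K:=\tfrac{s^2}4-E>K_1\vartheta;$$
we derive a contradiction if $K_1$ is large. Note $0<\mathcal K<\frac{s^2}4<1$.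

**Step 1: Riccati form.** This step expresses $v$ through one unknown function. The function $m=-\psi'/\psi\ge0$ on $[0,\pi]$ is $C^1$ and satisfies $m'=m^2+E-V$, $m(0)=m(\pi)=0$. Write $m=\frac s2\tan k$, $0\le k<\frac\pi2$, so $k(0)=k(\pi)=0$, and put $e(y)=\frac y2-k(y)\le\frac y2$. In the model $e\equiv0$. Inserting $k'=\frac12-e'$ in $V=m^2+E-m'$,
$$V=\tfrac{s^2}4\sec^2k-\mathcal K-\tfrac s2\sec^2k\,(\tfrac12-e')=\sec^2k\Big[\tfrac{s(s-1)}4+\tfrac s2e'-\mathcal K\cos^2k\Big],$$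
that is,
$$e^{2v}=\tfrac14\sec^2k\cdot Z,\qquad Z=1+\tfrac2{s-1}(e'-\mathfrak g)>0,\qquad\mathfrak g=\tfrac{2\mathcal K}s\cos^2k\ \ (\ge\mathcal K\cos^2k).$$
With $\Gamma=\log\frac{\cos k}{\cos(y/2)}$ and $\beta=v-a$,
$$\beta=-\Gamma+\tfrac12\log Z\qquad(0\le y<\pi).\tag{20}$$
By (19) we know lower bounds for $B(y)=\int_0^y\beta$.

**Step 2: $e>0$ on $(0,\pi)$.** This step puts us in the range where the sign of $\Gamma$ helps. From $\log Z\le Z-1$ and (20), $e'\ge(s-1)(\beta+\Gamma)+\mathfrak g$; since $e(0)=0$,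
$$e(y)\ge(s-1)B(y)+(s-1)\int_0^y\Gamma+\int_0^y\mathfrak g.\tag{21}$$
Near $0$ we have $k=O(y)$, $\Gamma=O(y^2)$ and $B\ge-C_1\vartheta y$, so $e(y)\ge y(\mathcal K-C_1\vartheta-o(1))>0$ for small $y>0$ if $K_1>C_1$. Let $y_1=\sup\{y\le\pi:e>0\text{ on }(0,y)\}$ and suppose $y_1<\pi$, so $e(y_1)=0$. On $(0,y_1)$ we have $0\le k<\frac y2$, $\Gamma\ge0$ and $\mathfrak g\ge\mathcal K\cos^2\frac y2$. If $y_1\le\frac\pi2$, then $\cos^2\frac y2\ge\frac12$ and $e(y_1)\ge y_1(\frac{\mathcal K}2-C_1\vartheta)>0$ for $K_1>2C_1$, a contradiction. So $y_1>\frac\pi2$. For $y\in[\frac\pi2,y_1]$ and $t=\pi-y$, (21) and (18) give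
$$e\ge H-C_1\min(\vartheta t^{1-b},\vartheta^{1/b}),\qquad H(y)=\tfrac{\pi\mathcal K}4+(s-1)\int_{\pi/2}^y\Gamma,$$
with $H$ nondecreasing.

Let $h=\frac12\mathcal Kt^{1-b}$ and $t_s=(\mathcal K/2)^{1/b}<1$, so $h\le t$ for $t\ge t_s$, and $h=t_s$ at $t=t_s$. We claim $H>h$ for $\frac\pi2\le y\le\min(y_1,\pi-t_s)$. At $t=\frac\pi2$ we have $h<\frac12\mathcal K<\frac\pi4\mathcal K=H$. As long as $H\ge h$: $C_1\vartheta t^{1-b}\le\frac{2C_1}{K_1}h\le\frac h2$ if $K_1\ge4C_1$, so $e\ge\frac h2$. Now $\Gamma=\log\frac{\sin(t/2+e)}{\sin(t/2)}$ is increasing and concave in $e\in[0,\frac y2]$, zero at $e=0$, and at $e=\frac t2\le\frac y2$ it equals $\log(2\cos\frac t2)\ge\frac12\log2$. As $\frac h2\le\frac t2$, concavity and monotonicity give $\Gamma\ge\frac ht\cdot\frac12\log2$. Hence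
$$H'\ge(s-1)\tfrac{\log2}2\,\tfrac ht>(b-1)\tfrac ht=\tfrac{dh}{dy},$$
since $(s-1)\frac{\log2}2>0.34$ and $b-1=0.01$. So $H-h$ is increasing as long as it is $\ge0$, and the claim follows.

If $y_1\le\pi-t_s$, then $e(y_1)\ge\frac h2>0$, a contradiction. Otherwise, at $y=y_1>\pi-t_s$, $H\ge t_s=(\mathcal K/2)^{1/b}>(K_1/2)^{1/b}\vartheta^{1/b}\ge2C_1\vartheta^{1/b}$ for $K_1$ large, so $e(y_1)\ge\frac12t_s>0$, a contradiction. Thus $y_1=\pi$.

**Step 3: a tangent line with variable slope.** So far the tangent line $\log Z\le Z-1$ was taken at $Z=1$. Integrating (20) with it over $[0,\pi]$ is not enough: $\int e'=e(\pi)=\frac\pi2$ is a fixed positive number and swamps everything. A weight $\omega$ vanishing at $\pi$ removes the boundary term, but differentiating the weight produces a new term of size $|\omega'|e$, which for a power of $\cos\frac y2$ is a multiple of $\omega\tan\frac y2\cdot e$; it would have to be absorbed by $\omega\Gamma$. At $e=\frac y2$, $\Gamma=\log\sec\frac y2$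 grows only logarithmically in $\tan\frac y2$, so this fails. Therefore we use $\log(\varsigma Z)\le\varsigma Z-1$ with a slope $\varsigma$ that decreases as $e\tan\frac y2$ grows, chosen so that the term with $e'$ is still an exact derivative.

By Step 2, $0\le k<\frac y2$ and $0<e\le\frac y2$ on $(0,\pi)$. Put $Y=\tan\frac y2$, $\tau=cY$, $\omega=\cos^\gamma\frac y2$, and for $0\le e\le\frac y2$
$$\varphi(y,e)=\frac\omega{s-1}\,\frac{\log(1+\tau e)}\tau,\qquad\varsigma=\frac{(s-1)\varphi_e}\omega=\frac1{1+\tau e}.$$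
The claim of this step, with $\Gamma=\log\frac{\cos(y/2-e)}{\cos(y/2)}$ as a function of $(y,e)$, is
$$\tfrac12\omega(\varsigma-1-\log\varsigma)-\omega\Gamma\le\varphi_y\qquad(0\le e\le\tfrac y2,\ 0<y<\pi).\tag{22}$$
For $e=0$ both sides vanish. Let $e>0$, $\xi=\tau e$, $L=\log(1+\xi)$. Then
$$\varphi_y=\frac\omega{s-1}\Big[-\frac{|\omega'|}{\omega\tau}L-\frac{\tau'}{\tau^2}\Big(L-\frac\xi{1+\xi}\Big)\Big],\qquad\frac{\tau'}{\tau^2}=\frac{1+Y^{-2}}{2c},\qquad\frac{|\omega'|}{\omega\tau}=\frac\gamma{2c}.$$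
As $c(s-1)=1+\gamma$ and $\varsigma-1-\log\varsigma=L-\frac\xi{1+\xi}$, (22) is equivalent to
$$\Big[\frac12+\frac{1+Y^{-2}}{2(1+\gamma)}\Big]\Big(L-\frac\xi{1+\xi}\Big)+\frac\gamma{2(1+\gamma)}L\le\Gamma.\tag{23}$$

Right side of (23). With $u=\frac y2$, $\Gamma=\log(\cos e+Y\sin e)$ and $0\le e\le u=\arctan Y$. The function $\cos e+Y\sin e-1-\frac12Ye$ is concave in $e\in[0,u]$, vanishes at $0$, and at $e=u$ equals $\sqrt{1+Y^2}-1-\frac12Y\arctan Y$. The latter is $\ge0$: it vanishes at $Y=0$ and has $Y$-derivative $\frac12(2\sin u-u-\sin u\cos u)$, which is $\ge0$ because $2\sin u-u-\sin u\cos u$ vanishes at $u=0$ and has derivative $2\cos u-1-\cos2u=2\cos u(1-\cos u)\ge0$. So $\Gamma\ge\log(1+\frac{Ye}2)=\log(1+\frac\xi{2c})$.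

Left side of (23). Without the $Y^{-2}$ term the coefficient of $L$ is $\frac12+\frac{1+\gamma}{2(1+\gamma)}=1$, so this part is $L-\big[\frac12+\frac1{2(1+\gamma)}\big]\frac\xi{1+\xi}$, and $\frac12+\frac1{2(1+\gamma)}\ge1-\frac\gamma2$. Since $e\le\arctan Y\le Y$, $\xi=cYe\le cY^2$, so $Y^{-2}\le c/\xi$. Also $L-\frac\xi{1+\xi}\le\frac{\xi^2}{2(1+\xi)}$: both sides vanish at $0$, and their derivatives satisfy $\frac\xi{(1+\xi)^2}\le\frac{2\xi+\xi^2}{2(1+\xi)^2}$. Hence the left side of (23) is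
$$\le L-\Big(1-\frac\gamma2\Big)\frac\xi{1+\xi}+\frac c{2\xi}\cdot\frac{\xi^2}{2(1+\xi)}=L-\kappa\frac\xi{1+\xi},\qquad\kappa=1-\frac\gamma2-\frac c4=0.7325.$$

Comparison. Let $\Psi(\xi)=\log(1+\frac\xi{2c})-\log(1+\xi)+\kappa\frac\xi{1+\xi}$. Then $\Psi(0)=0$ and
$$\Psi'=\frac1{2c+\xi}-\frac1{1+\xi}+\frac\kappa{(1+\xi)^2}=\frac{(1-2c)(1+\xi)+\kappa(2c+\xi)}{(1+\xi)^2(2c+\xi)}.$$
The numerator is linear in $\xi$, positive at $0$ (it is $1-2c(1-\kappa)=0.448\ldots$), with negative slope $1-2c+\kappa=-0.3275$. So $\Psi$ first increases and then decreases to its limit $\kappa-\log(2c)=0.7325-0.7227\ldots>0$. Hence $\Psi\ge0$, which proves (23) and (22).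

**Step 4: the contradiction.** We integrate. From $\log(\varsigma Z)\le\varsigma Z-1$ and $\varsigma(Z-1)=\frac2\omega\varphi_e(e'-\mathfrak g)$,
$$\tfrac12\omega\log Z\le\tfrac12\omega(\varsigma-1-\log\varsigma)+\varphi_e\,(e'-\mathfrak g).$$
With (20), (22) and $\Phi_0(y)=\varphi(y,e(y))$,
$$\omega\beta\le\varphi_y+\varphi_ee'-\varphi_e\mathfrak g=\Phi_0'-\varphi_e\mathfrak g\qquad(0<y<\pi).$$
As $0\le\Phi_0\le\frac{\omega e}{s-1}$, $\Phi_0\to0$ at $0$ and at $\pi$. On the other hand $\int_0^\theta\omega\beta=\omega(\theta)B(\theta)+\int_0^\theta|\omega'|B$. By (19), $B\ge-C_1\vartheta t^{1-b}$; since $\omega\le Ct^\gamma$, $|\omega'|\le Ct^{\gamma-1}$ and $\gamma>b-1$, the first term is $\ge-C\vartheta t^{\gamma+1-b}\to0$ and the second is $\ge-C\vartheta\int_0^\pi t^{\gamma-b}dt$ with $\gamma-b>-1$. So $\liminf_{\theta\to\pi}\int_0^\theta\omega\beta\ge-C_2\vartheta$ with $C_2$ absolute, and therefore $\int_0^\pi\varphi_e\mathfrak g\le C_2\vartheta$.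

But $\varphi_e\mathfrak g\ge0$ throughout, and on $[0,\frac\pi2]$ we have $\omega\ge\frac12$, $1+\tau e\le1+c\frac\pi4\le2$, $s-1<1$, $k\le\frac\pi4$, so $\varphi_e\ge\frac14$ and $\mathfrak g\ge\frac{\mathcal K}2$. So $\int_0^\pi\varphi_e\mathfrak g\ge\frac\pi2\cdot\frac{\mathcal K}8=\frac{\pi\mathcal K}{16}$. Hence $\frac{\pi\mathcal K}{16}\le C_2\vartheta$, which is impossible if $K_1>16C_2/\pi$. $\square$

## 7. Supersolutions by Carleman's method

Let $V=\mu\tilde\lambda^2$ on $\mathcal C$ minus punctures. Fix a smooth $0\le\chi\le1$ on $\mathbb R$ with $\chi=1$ on $[-1,2]$ and $\operatorname{supp}\chi\subset[-2,3]$. Let $\zeta_0=\log f(0)$, $x_b=\max(x_1,\operatorname{Re}\zeta_0+1)$, and let $X\ge x_b+4$.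

**Lemma 6.** There is $g=g_X>0$, smooth on $\mathcal C$ minus punctures, with

1. $\Delta g=Vg-\chi(x-X)$;
2. $g\ge c_3\tilde\lambda^{-2}$ for $X\le x\le X+1$;
3. $g(\zeta_0)\le Ce^{-pX}$.

Here $c_3>0$ is absolute, and $C$ depends only on $(w_k)$ and $f(0)$, not on $X$.

*Proof.* **Step 1: construction.** We solve the equation by a variational argument. Let $\mathcal H$ be the space of $g\in H^1_{loc}(\mathcal C)$ with $\mathfrak a(g,g)=\int|\nabla g|^2+Vg^2<\infty$. By (4), $V$ is bounded below by a positive constant on compact sets, so an $\mathfrak a$-Cauchy sequence converges in $H^1_{loc}$, its gradients converge in $L^2$, and it converges in $L^2(V)$ to the same limit; thus $\mathcal H$ is a Hilbert space. On $\operatorname{supp}\chi(x-X)$ we have $x\ge X-2\ge x_1$, so $V\ge\mu c_0^2$ there and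
$$\Big|\int\chi(x-X)h\Big|\le\Big(\int\frac{\chi^2}V\Big)^{1/2}\mathfrak a(h,h)^{1/2}\le C\,\mathfrak a(h,h)^{1/2}.$$
By Riesz there is a unique $g\in\mathcal H$ with $\mathfrak a(g,h)=\int\chi(x-X)h$ for all $h\in\mathcal H$, and $\mathfrak a(g,g)\le C$ uniformly in $X$. As $g$ is the unique minimizer of $\frac12\mathfrak a(h,h)-\int\chi h$ and $|g|$ does no worse, $g=|g|\ge0$. Off punctures $V$ is smooth, so testing with $C_c^\infty$ functions and elliptic regularity give item 1 with $g$ smooth there. Since $-\Delta g+Vg=\chi\ge0$, $\chi\not\equiv0$, and $\mathcal C$ minus punctures is connected, the strong maximum principle gives $g>0$.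

**Step 2: the lower bound in item 2.** The source term $-\chi$ forces $g$ up on a hyperbolic disc of fixed radius. Let $\zeta_1$ be a non-puncture with $X\le\operatorname{Re}\zeta_1\le X+1$, and $F:\Delta\to\exp^{-1}(D)$ the universal covering with $F(0)=\zeta_1$, so $|F'|=\frac2{(1-|z|^2)\tilde\lambda(F)}$. As long as $|F-\zeta_1|<1$ along a radius, $\operatorname{Re}F>X-1\ge x_1$, so $\tilde\lambda(F)\ge c_0$ and $|F(z)-\zeta_1|\le\frac1{c_0}\log\frac{1+|z|}{1-|z|}$. So there is an absolute $r_1\le\frac12$, $r_1>0$, with $|F-\zeta_1|<1$ for $|z|\le r_1$; there $X-1<\operatorname{Re}F<X+2$ and $\chi(\operatorname{Re}F-X)=1$. Hence $G=g\circ F$ satisfies, for $|z|\le r_1$,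
$$\Delta G=|F'|^2(V(F)\,G-1)=\frac{4\mu}{(1-|z|^2)^2}G-|F'|^2\le15G-|F'|^2,$$
since $\frac{4\mu}{(3/4)^2}<15$. Let $A_0=|F'(0)|^2=4\tilde\lambda(\zeta_1)^{-2}$, which is at most the circular means of the subharmonic function $|F'|^2$. With $m(r)$ the circular mean of $G$ and $\tilde m=m-\frac{A_0}{15}$, we get $\frac1r(r\tilde m')'\le15\tilde m$. Let $I>0$ solve $\frac1r(rI')'=15I$, $I(0)=1$ (regular at $0$), so $I(r_1)>1$. Then $(r(\tilde m'I-\tilde mI'))'\le0$, so $\tilde m/I$ is nonincreasing and $\tilde m(r_1)\le\tilde m(0)I(r_1)$. As $m(r_1)\ge0$, this gives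
$$g(\zeta_1)=m(0)\ge\frac{A_0}{15}\Big(1-\frac1{I(r_1)}\Big)=\frac4{15}\Big(1-\frac1{I(r_1)}\Big)\tilde\lambda(\zeta_1)^{-2}.$$

**Step 3: a differential inequality to the left of the source.** Here Proposition 5 enters. For $x<X-2$ let $\phi(x)=\int_0^{2\pi}g(x,y)^2dy$; as $g\in H^1_{loc}$, $\phi\in W^{1,1}_{loc}$ with $\phi'=2\int gg_x\,dy$ a.e. Let $\eta=1$ on $(-\infty,x-\varepsilon]$, $\eta=0$ on $[x,\infty)$, and $\eta$ linear between. Then $\eta(x')g\in\mathcal H$, since $\eta'$ lives on a compact strip, where $g\in L^2$; and $\chi\eta\equiv0$. So $\mathfrak a(g,\eta g)=0$, which reads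
$$\frac1\varepsilon\int_{x-\varepsilon}^x\!\int gg_x\,dy\,dx'=\int\eta\,(|\nabla g|^2+Vg^2).$$
Letting $\varepsilon\to0$: for a.e. $x$, $\int gg_x\,dy=N(x):=\int\!\!\int_{x'<x}(|\nabla g|^2+Vg^2)\ge0$. Thus $\phi'=2N$ a.e. As $N$ is absolutely continuous, $\phi$ (its continuous representative) is $C^1$ with $\phi'=2N$ everywhere, and $\phi''=2\int(g_x^2+g_y^2+Vg^2)dy$ a.e. Since $\phi$ is nondecreasing and positive a.e., it is positive everywhere. So $J=\sqrt\phi>0$ is $C^1$, nondecreasing, and $J'=N/J$ is locally absolutely continuous. By Cauchy–Schwarz $JJ'=\int gg_x\,dy$ gives $J'^2\le\int g_x^2dy$ a.e. Since $JJ''+J'^2=\frac12\phi''$, we get $JJ''\ge\int(g_y^2+Vg^2)dy\ge E_0J^2$ for a.e. $x$ (for $x\notin\{x_j\}$, $g(x,\cdot)$ is smooth). So by Proposition 5, with $p^2=\frac{s^2}4$,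
$$J''\ge(p^2-K_1\vartheta)J\quad\text{a.e. on }(x_b,X-2).\tag{24}$$

**Step 4: exponential growth of $J$.** We compare with $\cosh p(x-x_b)$. Let $R=J'/J\ge0$ and $\mathcal T=p\tanh p(x-x_b)$, $\mathcal T'=p^2-\mathcal T^2$. By (24) $R'=J''/J-R^2\ge p^2-K_1\vartheta-R^2$, so $(\mathcal T-R)'\le K_1\vartheta-(\mathcal T+R)(\mathcal T-R)$, and $G_1=(\mathcal T-R)^+$ satisfies $G_1(x_b)=0$ and $G_1'\le K_1\vartheta-\mathcal TG_1$ a.e. Since
$$\exp\Big(-\int_{x'}^x\mathcal T\Big)=\frac{\cosh p(x'-x_b)}{\cosh p(x-x_b)}\le2e^{-p(x-x')},$$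
$G_1(x)\le2K_1\int_{x_b}^x\vartheta(x')e^{-p(x-x')}dx'$ and $\int G_1dx\le CK_1\int\vartheta\le C$. This is where the integrability of $\vartheta$, that is (2), is used. Hence
$$\log\frac{J(X-3)}{J(x_b)}=\int_{x_b}^{X-3}R\ge\int_{x_b}^{X-3}(\mathcal T-G_1)\ge p(X-3-x_b)-\log2-C\ge pX-C.$$

**Step 5: item 3.** The energy bound controls $J$ at the right end, so $J$ is tiny at $x_b$. As $J$ is nondecreasing and $X-3\ge x_1$, $J(X-3)^2\le\int_{X-3}^{X-2}J^2\le\frac{\mathfrak a(g,g)}{\mu c_0^2}\le C$. So $J(x_b)\le Ce^{-pX}$. Let $\varepsilon=\min(1,\operatorname{dist}(\zeta_0,\text{punctures}))>0$. The disc $B=B(\zeta_0,\varepsilon)$ contains no puncture and lies in $x\le x_b\le X-4$, so there $\Delta g=Vg\ge0$ and $g\ge0$ is subharmonic. By the mean value inequality and Cauchy–Schwarz,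
$$g(\zeta_0)^2\le\frac1{\pi\varepsilon^2}\int_Bg^2\le\frac{2\varepsilon}{\pi\varepsilon^2}J(x_b)^2\le\frac2{\pi\varepsilon^2}J(x_b)^2.\qquad\square$$

## 8. Growth, means and coefficients

We now prove Theorem 1.

**Step 1: growth.** This step shows, with $C$ depending only on $(w_k)$ and $f(0)$,
$$M(r,f)\le C(1-r)^{-2}.\tag{25}$$
(Apart from the dependence of $C$ this is Hayman's result quoted in Section 1.) Let $x(r)=\log|f(re^{i\phi})|$ and $X_*=\max(x_1,\log|f(0)|)$. By Schwarz–Pick $|x'|\,\tilde\lambda(\log f)\le\frac2{1-r^2}$. If $x(r)>X_*$, let $r'<r$ be the last point before $r$ with $x(r')=X_*$. On $(r',r)$ Lemma 4 gives $\tilde\lambda\ge\frac12(1+C\vartheta(x))^{-1/2}\ge\frac12(1-\frac C2\vartheta(x))$, so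
$$\tfrac12(x(r)-X_*)-C\!\int\!\vartheta\le\int_{X_*}^{x(r)}\tfrac12(1+C\vartheta(x))^{-1/2}dx=\int_{r'}^r\tfrac12(1+C\vartheta(x(\varrho)))^{-1/2}x'(\varrho)\,d\varrho\le\int_0^r\frac{2\,d\varrho}{1-\varrho^2}=\log\frac{1+r}{1-r}.$$
Hence $x(r)\le X_*+C+2\log\frac2{1-r}$, which is (25).

**Step 2: means of $g_X$.** This step transports the supersolutions to the disc. The function $u(z)=g_X(\log f(z))$ is well defined, since $g_X$ lives on $\mathcal C$, and smooth in $\Delta$, since $f$ omits the $w_k$. By item 1 of Lemma 6 and Schwarz–Pick,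
$$\Delta u=|f'/f|^2(Vg_X-\chi)\le\mu|f'|^2\lambda_D(f)^2g_X\le\frac{4\mu}{(1-|z|^2)^2}u,$$
which is (5). By Lemma 2 and item 3 of Lemma 6,
$$\frac1{2\pi}\int_0^{2\pi}g_X(\log f(re^{i\theta}))\,d\theta\le C_s\,g_X(\zeta_0)(1-r)^{1-s}\le Ce^{-pX}(1-r)^{1-s}.\tag{26}$$

**Step 3: means of $f$.** We bound the mean of the right side of (7) and integrate twice. Let $q\ge1$; from here on $C$ may depend on $q$. Fix an integer $X_0\ge x_b+4$. If $\log|f|\le X_0$, then $|f|^q\tilde\lambda^{-2}\le C$ by (4), because $e^{qx}(x_1-x+C_0)^2$ is bounded for $x<x_1$. If $X\le\log|f|\le X+1$ with an integer $X\ge X_0$, then $|f|^q\tilde\lambda^{-2}\le e^{q(X+1)}c_3^{-1}g_X(\log f)$ by item 2 of Lemma 6. By (26), and since $q\ge1>p$, so that the sum below is geometric and dominated by its last term,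
$$\frac1{2\pi}\int|f|^q\tilde\lambda^{-2}d\theta\le C+C(1-r)^{1-s}\!\!\sum_{X_0\le X\le\log M(r,f)}\!\!e^{(q-p)X}\le C(1-r)^{1-s}\big(1+M(r,f)^{q-p}\big)\le C(1-r)^{1-2q}.$$
The last inequality uses (25), $1-s-2(q-p)=1-2q$ (recall $2p=s$), and $s<2\le2q$. By (7), $\frac1r(rI_q')'\le C(1-r)^{-1-2q}$, so $rI_q'\le C\int_0^r\varrho(1-\varrho)^{-1-2q}d\varrho\le Cr(1-r)^{-2q}$, hence $I_q'\le C(1-r)^{-2q}$. With $I_q(0)=|f(0)|^q$,
$$I_q(r,f)\le C(1-r)^{1-2q},$$
which is (3). For $q=1$: $I_1(r,f)\le\frac C{1-r}$.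

**Step 4: coefficients.** Cauchy's estimate finishes, as in Section 1. The $n$-th coefficient of $f^q=e^{q\log f}$ is at most $r^{-n}I_q(r,f)$ in modulus. With $r=1-\frac1n$ ($n\ge2$), $r^{-n}\le4$, so it is $\le4Cn^{2q-1}$; in particular $|a_n|\le4Cn$. $\blacksquare$

**Remark (positive sequences).** Suppose all $w_k>0$ ($k\ge1$), that (1) holds and that (2) fails. Use the necessity statement in Hayman's result, read as: some $f$ omitting all $w_k$ has $M(r,f)\ne O((1-r)^{-2})$. For that $f$, $a_n\ne O(n)$, because $a_n=O(n)$ would give $M(r,f)\le\sum|a_n|r^n=O((1-r)^{-2})$. So for positive sequences satisfying (1), condition (2) is necessary and sufficient for $a_n=O(n)$ to hold for all such $f$.
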